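# A separable Banach space with compact unit ball and no extreme points

Scalars are real throughout. For a Banach space $Z$, $B_Z$ is the closed unit ball and $\mathrm{Ext}(K)$ is the set of extreme points of a convex set $K$: the points $x\in K$ such that $x=\frac12(u+v)$ with $u,v\in K$ forces $u=v=x$. (Allowing $x=\alpha u+(1-\alpha)v$ with $0<\alpha<1$ gives the same notion.)

## 1. A tree of densities that split and shrink

For each $m=0,1,2,\dots$ take a finite probability space $\Omega_m$, all of whose points have positive mass, and linearly independent functions $g^{(m)}_1,\dots,g^{(m)}_{N_m}\ge 0$ on it with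
$$\mathbb E\,g^{(m)}_j=1,\qquad \frac1{N_m}\sum_{j}g^{(m)}_j\equiv 1,\qquad P\big(g^{(m)}_j\neq0\big)\le\tfrac12. \tag{1}$$
We call the $g_j^{(m)}$ *weights*. Let $\Omega=\prod_m\Omega_m$ with product measure $P$, let $\mathcal F_m$ be the $\sigma$-algebra generated by the first $m$ coordinates, and regard functions of finitely many coordinates as functions on $\Omega$. For $I=(i_0,\dots,i_{m-1})\in\mathcal T_m:=\prod_{k<m}\{1,\dots,N_k\}$ put
$$y_I(\omega)=\prod_{k<m}g^{(k)}_{i_k}(\omega_k),\qquad y_\emptyset=1 .$$
These functions form a tree: the children of $y_I$ are $y_{Ij}=y_I\,g_j^{(m)}$, $1\le j\le N_m$. From (1) and independence of the coordinates,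
$$y_I\ge0,\quad \mathbb E\,y_I=1,\quad \mathbb E(y_{Ij}|\mathcal F_m)=y_I,\quad y_I=\frac1{N_m}\sum_jy_{Ij},\quad P(y_I\ne0)\le2^{-m}\qquad(I\in\mathcal T_m). \tag{2}$$
So each node is the average of its children, and going down a branch the density keeps its total mass $1$ while its support shrinks to nothing.

Let $E_m=\mathrm{span}\{y_I:I\in\mathcal T_m\}$. By (2), $E_m\subset E_{m+1}$, and by definition
$$E_{m+1}=\Big\{\sum_je_jg^{(m)}_j:\ e_j\in E_m\Big\}.$$
The $e_j$ are determined by $F=\sum_j e_jg_j^{(m)}$. Indeed, if $\sum_je_j(\omega)g^{(m)}_j(\omega')=0$ for all $(\omega,\omega')$, fix $\omega$; linear independence of the $g_j^{(m)}$ gives $e_j(\omega)=0$ for all $j$. By induction $\{y_I:I\in\mathcal T_m\}$ is a basis of $E_m$: if $\sum_{I,j}a_{Ij}y_Ig_j^{(m)}=0$, then each $e_j=\sum_Ia_{Ij}y_I$ vanishes, hence each $a_{Ij}=0$.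

Now put
$$Q_m=\Big\{\sum_{I\in\mathcal T_m}a_Iy_I:\ a_I\ge0,\ \sum_Ia_I\le1\Big\},\qquad C=\overline{\bigcup_mQ_m}^{\,\|\cdot\|_1},\qquad X=\overline{\bigcup_mE_m}^{\,\|\cdot\|_1}\subset L_1(\Omega,P).$$
If $a_I\ge0$ then $\|\sum a_Iy_I\|_1=\sum a_I$. The set $Q_m$ is convex and norm compact, and $Q_m\subset Q_{m+1}$ because $y_I=\frac1{N_m}\sum_jy_{Ij}$. So $C$ is convex, consists of nonnegative functions, satisfies $C\subset B_X$, and contains $0$ and $1$. The space $X$ is separable, being the closure of a countable union of finite-dimensional spaces.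

The purpose of $C$ is to have no extreme point except $0$. An element of $C$ distributes mass over the branches of the tree. If the mass splits between two branches somewhere, the element splits too. If it never splits, it all runs down a single branch, and there it evaporates. Section 3 turns this into a proof that works for every choice of weights. All the difficulty lies in choosing the weights so that $C$ and $B_X$ become compact in a suitable topology.

## 2. Compact balls in topologies that are not locally convex

A vector topology (t.v.s. topology) on a Banach space $Z$ is one for which addition and scalar multiplication are continuous. It need not be the norm or weak topology, and it need not be locally convex. We always require it to be Hausdorff. We want to know whether there is a **separable** Banach space $Z$ such that $B_Z$ is compact for some Hausdorff t.v.s. topology and yet $\mathrm{Ext}(B_Z)=\emptyset$. The problem has its source in "On subspaces of $L^1$ which embed into $\ell_1$" (http://kaltonmemorial.missouri.edu/docs/crelle1996.pdf), and its statement records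 that such spaces exist if separability is dropped.

Some cases can be settled by hand. If $\dim Z<\infty$, the only Hausdorff t.v.s. topology is the usual one and $B_Z$ has extreme points by Minkowski's theorem. If the topology is locally convex, the Krein–Milman theorem gives every nonempty compact convex set an extreme point; so the topology we seek cannot be locally convex. The ball of $\ell_1$ is weak* compact, and $\pm e_n$ are extreme. The ball of $L_1[0,1]$ has no extreme points: $0$ is the midpoint of $\pm1$, a point with $0<\|f\|<1$ lies inside the segment $[0,f/\|f\|]$, and if $\|f\|=1$ we choose a set $A$ with $\int_A|f|=\frac12$ and write $f=\frac12(2f1_A)+\frac12(2f1_{A^c})$. But we shall see that this ball is not compact in the topology that now follows.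

**Definition (convergence in measure).** On functions over a probability space put $\rho(h)=\mathbb E\min(1,|h|)$. Then $\rho(h+h')\le\rho(h)+\rho(h')$ and $\rho(h)\le\|h\|_1$. The metric $\rho(h-h')$ defines convergence in measure; this is a Hausdorff t.v.s. topology on $L_1$ (functions being identified when equal a.e.), denoted $\tau$.

For example, on $[0,1]$ the functions $h_N=N1_{[0,1/N]}$ satisfy $\|h_N\|_1=1$ and $\rho(h_N)=1/N$, so they tend to $0$ for $\tau$. In the tree, $\rho(y_I)\le2^{-m}$ for $I\in\mathcal T_m$, although $\|y_I\|_1=1$. This is the evaporation mentioned above.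

**Theorem 1.** There is a probability space $(\Omega,P)$ and a closed separable subspace $X\subset L_1(\Omega,P)$ such that, with $\tau$ the (Hausdorff t.v.s.) topology of convergence in measure:

1. $B_X=\{f\in X:\|f\|_1\le1\}$ is $\tau$-compact.
2. There is a $\tau$-compact convex set $C\subset B_X$ with $1\in C$ and $\mathrm{Ext}(C)\subset\{0\}$.
3. For every $\varepsilon>0$, $B^\varepsilon=B_X+\frac\varepsilon2(C-C)$ is $\tau$-compact, is the closed unit ball of a norm $|\cdot|_\varepsilon$ on $X$ with $\frac1{1+\varepsilon}\|\cdot\|_1\le|\cdot|_\varepsilon\le\|\cdot\|_1$, and $\mathrm{Ext}(B^\varepsilon)=\emptyset$.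

So $Z=(X,|\cdot|_\varepsilon)$ is a separable Banach space with $B_Z$ compact for a Hausdorff t.v.s. topology and $\mathrm{Ext}(B_Z)=\emptyset$: the answer is yes.

**Theorem 2.**

* (a) In Theorem 1, $\tau$ may be replaced by the topology of $L_p$, for any $0<p<1$, so it may be $p$-normable for any prescribed $p<1$. It can never be locally convex.
* (b) Let $Y$ be any Banach space with $B_Y$ compact for a Hausdorff t.v.s. topology $\sigma$. The following are equivalent: (i) some nonempty norm-bounded $\sigma$-compact convex set has no extreme point; (ii) some equivalent norm has $\sigma$-compact unit ball without extreme points; (iii) for every $\varepsilon>0$ some norm $|\cdot|$ with $\frac1{1+\varepsilon}\|\cdot\|\le|\cdot|\le\|\cdot\|$ has $\sigma$-compact unit ball without extreme points.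
* (c) Every separable Banach space whose ball is compact for a Hausdorff t.v.s. topology (e.g. every separable dual space) is isometric to a 1-complemented subspace of a separable Banach space whose ball is compact for a Hausdorff t.v.s. topology and has no extreme points.
* (d) The space $X$ has the Schur property. Every space as in the question fails the Radon–Nikodým property (RNP).

The terms in Theorem 2 are recalled in Section 9, where it is proved. Until then we work on Theorem 1.

## 3. Why only $0$ can be extreme in $C$

We use two facts on martingales. If $f\in L_1(\Omega)$, then $\mathbb E(f|\mathcal F_m)\to f$ in $L_1$, since the $\mathcal F_m$ generate the $\sigma$-algebra of $\Omega$. And a uniformly integrable martingale $(a_n)$ converges in $L_1$ to some $a$ with $a_n=\mathbb E(a|\mathcal F_n)$.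

**Proposition 3.** For every choice of weights as in Section 1, $\mathrm{Ext}(C)\subset\{0\}$.

*Proof.* Let $f\in C$, $f\ne0$. We show that $f$ is not extreme.

**Step 1: coordinates for $f$.** This step describes $f$ by a distribution of mass on the tree. Since $f\ge0$, $s:=\int f=\|f\|_1\in(0,1]$. For $J\in\mathcal T_n$ and $m\le n$ let $J|m$ be the initial segment of $J$ of length $m$. By (2), $\mathbb E(y_J|\mathcal F_m)=y_{J|m}$, so $\mathbb E(\cdot|\mathcal F_m)$ maps $Q_n$ into $Q_m$ when $n\ge m$. When $n<m$ it fixes $Q_n\subset Q_m$. It is an $L_1$-contraction, $f$ is a norm limit of elements of $\bigcup_n Q_n$, and $Q_m$ is norm closed; hence $f_m:=\mathbb E(f|\mathcal F_m)\in Q_m$. Write uniquely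
$$f_m=\sum_{I\in\mathcal T_m}\nu_m(I)\,y_I,\qquad \nu_m(I)\ge0 .$$
Then $\sum_I\nu_m(I)=\int f_m=s$. Since $f_m=\mathbb E(f_{m+1}|\mathcal F_m)=\sum_{I,j}\nu_{m+1}(Ij)y_I$, uniqueness gives $\nu_m(I)=\sum_j\nu_{m+1}(Ij)$. Finally $f_m\to f$ in $L_1$.

**Step 2: the case $s<1$.** Here $f$ can be stretched. The coefficients of $f_m/s$ add up to $1$, so $f_m/s\in Q_m$, and in the limit $f/s\in C$. Then $f=s\cdot(f/s)+(1-s)\cdot0$ with $f/s\neq0$, so $f$ is not extreme.

**Step 3: if $s=1$, the mass splits somewhere.** Suppose that for every $m$ some $I\in\mathcal T_m$ has $\nu_m(I)=1$. Then $f_m=y_I$ and $P(f_m\ne0)\le2^{-m}$, so $f_m\to0$ in measure. But $f_m\to f$ in $L_1$, so $f=0$, a contradiction. Hence for some $m$ all $\nu_m(I)$ are less than $1$. They add up to $1$, so some $I\in\mathcal T_m$ has $0<\alpha:=\nu_m(I)<1$.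

**Step 4: splitting $f$ there.** We separate the mass that passes through $I$ from the rest. For $n\ge m$ let
$$a_n=\sum\{\nu_n(J)y_J:\ J\in\mathcal T_n,\ J|m=I\}.$$
Then $0\le a_n\le f_n$. By additivity of $\nu$, $\mathbb E(a_{n+1}|\mathcal F_n)=\sum_{J|m=I}\sum_j\nu_{n+1}(Jj)\,y_J=a_n$, so $(a_n)_{n\ge m}$ is a martingale. The $L_1$-convergent sequence $(f_n)$ is uniformly integrable, hence so is $(a_n)$, and $a_n\to a$ in $L_1$. The coefficients of $a_n$ add up to $\nu_m(I)=\alpha$ and those of $f_n-a_n$ add up to $1-\alpha$. So $a_n/\alpha$ and $(f_n-a_n)/(1-\alpha)$ lie in $Q_n$, and in the limit $a/\alpha$ and $(f-a)/(1-\alpha)$ lie in $C$. Now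
$$f=\alpha\cdot\frac a\alpha+(1-\alpha)\cdot\frac{f-a}{1-\alpha}.$$
This is a genuine splitting, because $a/\alpha\ne f$: we have $\mathbb E(a/\alpha|\mathcal F_m)=a_m/\alpha=y_I$, whereas the coefficient of $y_I$ in $\mathbb E(f|\mathcal F_m)=f_m$ is $\alpha<1$. So $f$ is not extreme. $\square$

The point $0$ is in fact extreme in $C$: if $0=\frac12(u+v)$ with $u,v\ge0$, then $u=v=0$. Section 8 removes it by passing to $C-C$.

## 4. The dyadic tree is not compact

The simplest weights are $\Omega_m=\{0,1\}$ with masses $\frac12,\frac12$, and $g_1=2\cdot1_{\{0\}}$, $g_2=2\cdot1_{\{1\}}$. They satisfy (1) and are linearly independent. Then $y_I=2^m1_{A}$ for a cylinder set $A$ of measure $2^{-m}$, $E_m$ is the space of all functions of the first $m$ coordinates, and $X=L_1(\Omega)$. Moreover $C=\{f\ge0:\int f\le1\}$, because for such $f$ one has $\mathbb E(f|\mathcal F_m)\in Q_m$ and $\mathbb E(f|\mathcal F_m)\to f$. Proposition 3 says that $0$ is the only extreme point.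

But $C$ is not $\tau$-compact. Let $r_m(\omega)=\pm1$ according to $\omega_m=0$ or $1$. Then $1+r_m\in C$, and for $m\neq n$ the function $|r_m-r_n|$ equals $2$ with probability $\frac12$ and $0$ otherwise, so $\rho(r_m-r_n)=\frac12$. No subsequence of $(1+r_m)$ converges in measure.

What exactly is wrong? The function $r_m\in E_{m+1}$ cannot be approximated in measure from the level below. If $f$ depends only on the first $m$ coordinates, then at each point of $\Omega_0\times\dots\times\Omega_{m-1}$ we have $|1-f|+|-1-f|\ge2$, so $\min(1,|1-f|)+\min(1,|-1-f|)\ge1$; averaging over $\omega_m$ gives $\rho(r_m-f)\ge\frac12$. We therefore look for weights with a *compression* property: every $F=\sum_je_jg_j\in E_{m+1}$ of bounded norm is close *in measure* to some $f\in E_m$. Then elements of high level could be pushed down to low-dimensional levels, where compactness is free.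

Conditional expectation, $f=\sum_je_j$, does not do this: it sends $g_j$ to $1$, while $g_j$ vanishes with probability at least $\frac12$, so that $\rho(g_j-1)\ge\frac12$. For a single large coefficient the right answer is rather to drop the term. This suggests $f=\sum_j\lambda_je_j$ with $\lambda_j\in[0,1]$ chosen according to the size of $e_j$.

## 5. Random weights of one scale, and the coefficients they miss

Take integers $M\ge2$ and $N$ with $M\mid N$, let $S$ be a uniformly random subset of $\{1,\dots,N\}$ with $|S|=n=N/M$, and try
$$g_j=M\,1_{\{j\in S\}}.$$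
Then $\mathbb E g_j=1$, $\frac1N\sum_jg_j=\frac{Mn}N=1$ and $P(g_j\ne0)=\frac1M$. For constant coefficients $e_j=a_j$ with $\sum|a_j|\le1$, look at $F=\sum_ja_jg_j$. We need a variance bound, which will be used again.

**Variance of a random sample.** Let $p=n/N\ge1/N$. For $i\ne j$,
$$\mathrm{Cov}(1_{i\in S},1_{j\in S})=\frac{n(n-1)}{N(N-1)}-\frac{n^2}{N^2}=p\cdot\frac{N(n-1)-n(N-1)}{N(N-1)}=-\frac{p(1-p)}{N-1}.$$
Hence
$$\mathrm{Var}\Big(\sum_j a_j1_{j\in S}\Big)=p(1-p)\Big[\frac N{N-1}\sum_ja_j^2-\frac{(\sum_ja_j)^2}{N-1}\Big]\le p(1-p)\frac N{N-1}\sum_ja_j^2\le p\sum_ja_j^2, \tag{3}$$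
the last step because $1-p\le\frac{N-1}N$.

Fix a small $\eta>0$. If all $|a_j|\le\eta/M$, then (3) with $p=1/M$ gives $\mathrm{Var}(F)\le M\sum a_j^2\le\eta$, so $F$ is close to its mean $\sum a_j$: keep everything, $\lambda_j=1$. If every nonzero $a_j$ satisfies $|a_j|>1/(\eta M)$, there are at most $\eta M$ of them, and $P(F\ne0)\le\eta M\cdot\frac1M=\eta$: drop everything, $\lambda_j=0$.

The approach stops at coefficients of size about $1/M$. Let $a_j=1/M$ for $j$ in a set $A$ with $|A|=M$, and $a_j=0$ otherwise. Then $F=|S\cap A|$. As $N\to\infty$ with $M$ fixed, the indicators $1_{j\in S}$, $j\in A$, become independent with probability $1/M$, so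
$$P(F=0)\to\Big(1-\frac1M\Big)^M\ge\frac14,\qquad P(F=1)\to\Big(1-\frac1M\Big)^{M-1}\ge\frac14 ,$$
since $(1-\frac1M)^M$ increases with $M$ and equals $\frac14$ at $M=2$. For any constant $c$ we have $\min(1,|c|)+\min(1,|1-c|)\ge1$, so $\rho(F-c)\ge\min(P(F=0),P(F=1))$, which exceeds $\frac15$ for $N$ large. No constant is close to $F$. Changing $M$ does not help; it only moves the bad size.

So only one range of sizes is bad for a given scale $M$. The way out is to average the weights over many scales $M_1,\dots,M_R$, so far apart that a coefficient can be of the bad size for at most one of them. The bad part then carries the factor $1/R$.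

## 6. Weights averaged over many scales

There is one more point to settle. With signed functions $e_j$, the bound $\|F\|_1\le2$ does not visibly bound $\sum_j\|e_j\|_1$, which the counting arguments of Section 5 need. We add a small part $\Omega_t$ of mass $\delta$ on which $F$ displays all its coefficients separately.

**Lemma 4.** Let $E$ be a finite-dimensional space of functions on a finite probability space $\Omega^0$ (all points of positive mass). Let $\kappa\ge1$ satisfy $\|e\|_\infty\le\kappa\|e\|_1$ on $E$, and let $0<\delta<1$. There are a finite probability space $\Omega'$ (all points of positive mass), $N\in\mathbb N$, and functions $g_1,\dots,g_N\ge0$ on $\Omega'$ with: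

1. $\mathbb Eg_j=1$, $\frac1N\sum_jg_j\equiv1$, and $P(g_j\ne0)\le\frac12$;
2. $g_1,\dots,g_N$ are linearly independent; consequently, if $\sum_je_j(\omega)g_j(\omega')\equiv0$ with $e_j\in E$, then all $e_j=0$;
3. if $F=\sum_je_jg_j$ with $e_j\in E$ and $\|F\|_{L_1(\Omega^0\times\Omega')}\le2$, then there are $\lambda_j\in[0,1]$ such that $f=\sum_j\lambda_je_j\in E$ satisfies $\rho(F-f)\le2\delta$.

*Proof.* **Step 1: the weights.** We fix the constants in the order number of scales, smallness, ratio of scales. Choose an integer $R\ge6/\delta^2$, then $\eta\in(0,\frac14]$ with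
$$\frac{2\kappa\eta}\delta\le\frac{\delta^2}9,\qquad\frac{2R\eta}\delta\le\frac\delta3, \tag{4}$$
and then an integer $q\ge\eta^{-2}$, so $q\ge16$. Put $M_r=q^r$ for $1\le r\le R$, $N=q^R$, and $n_r=N/M_r=q^{R-r}$.

Let $\Omega'=\Omega_t\sqcup\Omega''$. Here $\Omega_t=\{1,\dots,N\}$ has mass $\delta/N$ at each point. The part $\Omega''$ is the set of all tuples $(S_1,\dots,S_R)$ with $S_r\subset\{1,\dots,N\}$, $|S_r|=n_r$, with the uniform measure of total mass $1-\delta$. Define
$$g_j(i)=N\,1_{\{i=j\}}\ \text{ for } i\in\Omega_t,\qquad g_j(S_1,\dots,S_R)=\frac1R\sum_{r=1}^RM_r1_{\{j\in S_r\}}\ \text{ on }\Omega''.$$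

**Step 2: properties 1 and 2.** These are direct checks. On $\Omega_t$, $\sum_jg_j=N$. On $\Omega''$, $\sum_jg_j=\frac1R\sum_rM_rn_r=N$. The conditional mean of $g_j$ on $\Omega_t$ is $N\cdot\frac1N=1$, and on $\Omega''$ it is $\frac1R\sum_rM_r\frac{n_r}N=1$. Next, $P(g_j\ne0\,|\,\Omega_t)=\frac1N\le\frac1{16}$ and $P(g_j\ne0\,|\,\Omega'')\le\sum_r\frac1{M_r}\le\sum_{r\ge1}q^{-r}=\frac1{q-1}\le\frac1{15}$, so $P(g_j\ne0)\le\frac12$. If $\sum_jc_jg_j\equiv0$, evaluation at $i\in\Omega_t$ gives $Nc_i=0$; this is linear independence. Applied for each fixed $\omega$ to $c_j=e_j(\omega)$, it gives the consequence in 2.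

**Step 3: control of the coefficients.** Here $\Omega_t$ does its work. At $i\in\Omega_t$ the function $F$ equals $Ne_i$. Integrating only over $\Omega^0\times\Omega_t$,
$$2\ge\|F\|_1\ge\sum_i\frac\delta N\|Ne_i\|_1=\delta\sum_i\|e_i\|_1,\qquad\text{so}\qquad\sum_j\|e_j\|_1\le\frac2\delta. \tag{5}$$

**Step 4: the choice of $\lambda_j$.** Each coefficient is sorted at each scale by the rule found in Section 5. Call $j$ *$r$-small* if $\|e_j\|_1\le\eta/M_r$, *$r$-middle* if $\eta/M_r<\|e_j\|_1\le1/(\eta M_r)$, and *$r$-big* otherwise. Let
$$\lambda_j=\frac1R\,\#\{r:\ j\text{ is }r\text{-small}\},\qquad f=\sum_j\lambda_je_j=\frac1R\sum_r\ \sum_{j\ r\text{-small}}e_j .$$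
On $\Omega^0\times\Omega''$, $F=\frac1R\sum_r\sum_je_jM_r1_{j\in S_r}$, so $F-f=\frac1R\sum_r(U_r+V_r+W_r)$ with
$$U_r=\sum_{j\ r\text{-small}}e_j(M_r1_{j\in S_r}-1),\quad V_r=\sum_{j\ r\text{-middle}}e_jM_r1_{j\in S_r},\quad W_r=\sum_{j\ r\text{-big}}e_jM_r1_{j\in S_r}.$$
Write $\mathbb E''$, $P''$ for expectation and probability conditional on $\Omega^0\times\Omega''$. There the $\Omega^0$-coordinate is independent of $(S_1,\dots,S_R)$, each $S_r$ is a uniformly random $n_r$-subset, and $P''(j\in S_r)=1/M_r$.

**Step 5: small coefficients concentrate.** We bound $U_r$ in $L_2$. For fixed $\omega\in\Omega^0$, $U_r$ has mean $0$ over $S_r$, and (3) with $p=1/M_r$ (and coefficient $0$ at the indices that are not $r$-small) shows that its variance is at most $M_r^2\cdot\frac1{M_r}\sum_{r\text{-small}}e_j(\omega)^2$. Averaging over $\omega$ and using $\|e\|_2^2\le\|e\|_\infty\|e\|_1\le\kappa\|e\|_1^2$,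
$$\mathbb E''U_r^2\le M_r\sum_{r\text{-small}}\|e_j\|_2^2\le M_r\kappa\sum_{r\text{-small}}\|e_j\|_1^2\le M_r\kappa\cdot\frac\eta{M_r}\sum_j\|e_j\|_1\le\frac{2\kappa\eta}\delta\le\frac{\delta^2}9 ,$$
by (5) and (4). So $\mathbb E''|U_r|\le\delta/3$ for every $r$.

**Step 6: middle coefficients are averaged away.** Since $M_{r+1}=qM_r\ge\eta^{-2}M_r$, we have $1/(\eta M_{r+1})\le\eta/M_r$, so the intervals $(\eta/M_r,1/(\eta M_r)]$ are pairwise disjoint. Thus each $j$ is $r$-middle for at most one $r$. As $\mathbb E''|V_r|\le\sum_{r\text{-middle}}\|e_j\|_1\,M_r\cdot\frac1{M_r}$,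
$$\frac1R\sum_r\mathbb E''|V_r|\le\frac1R\sum_j\|e_j\|_1\le\frac2{R\delta}\le\frac\delta3 ,$$
because $R\ge6/\delta^2$.

**Step 7: big coefficients are rarely seen.** By (5) there are at most $\frac2\delta\eta M_r$ $r$-big indices, and each lies in $S_r$ with probability $1/M_r$. Hence $P''(W_r\neq0\text{ for some }r)\le R\cdot\frac{2\eta}\delta\le\frac\delta3$.

**Step 8: adding up.** On $\Omega^0\times\Omega''$, $\min(1,|F-f|)\le\frac1R\sum_r|U_r|+\frac1R\sum_r|V_r|+1_{\{W_r\ne0\text{ for some }r\}}$. On $\Omega^0\times\Omega_t$ we use the bound $1$. So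
$$\rho(F-f)\le P(\Omega_t)+\frac\delta3+\frac\delta3+\frac\delta3=2\delta.\qquad\square$$

Two examples with $E$ the constants show the rule at work. For $F=g_1$ we have $e_1=1$, which is never $r$-small since $\eta/M_r<1$. So $f=0$: the lone density is dropped. For $F=1=\sum_j\frac1Ng_j$, the index $j$ is $r$-small exactly when $q^r\le\eta q^R$, that is for $r\le R-1$, since $q\ge\eta^{-2}\ge1/\eta$ and $\eta<1$. So $f=1-\frac1R$. Thus the passage $F\mapsto f$ does not fix $E$.

## 7. Compression, almost additivity of the norm, and compactness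

**The weights, chosen level by level.** Now the tree of Section 1 is made specific. Suppose $\Omega_k$ and the weights $g_j^{(k)}$ are chosen for $k<m$. Then $E_m$ is a finite-dimensional space of functions on the finite probability space $\Omega_0\times\dots\times\Omega_{m-1}$ (for $m=0$: constants on a one-point space). Since all points have positive mass, there is $\kappa_m\ge1$ with $\|e\|_\infty\le\kappa_m\|e\|_1$ on $E_m$. Choose $\delta_m\in(0,1)$ with
$$16\kappa_m\delta_m\le\varepsilon_m:=2^{-m-1}, \tag{6}$$
and let $\Omega_m$, $N_m$, $g^{(m)}_1,\dots,g^{(m)}_{N_m}$ be given by Lemma 4 for $(E_m,\delta_m)$. Lemma 4 supplies (1) and the linear independence, so Sections 1 and 3 apply. Note $\sum_m\varepsilon_m=1$.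

For $F=\sum_je_jg_j^{(m)}\in E_{m+1}$ with $\|F\|_1\le2$, choose $\lambda_j$ as in Lemma 4(3) and put $\pi_m(F)=\sum_j\lambda_je_j\in E_m$. The map $\pi_m$ need be neither linear nor continuous. We know that $\rho(F-\pi_mF)\le2\delta_m$. This alone does not give compactness: if a sequence is pushed down to each level $m$ and its limits $f^{(m)}$ are taken there, the $f^{(m)}$ must still converge as $m\to\infty$. The next lemma provides this. A function which is small in measure and a function which is bounded by a moderate constant have nearly disjoint supports as far as $L_1$ is concerned, so their norms nearly add.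

**Lemma 5.** If $F\in E_{m+1}$ and $\|F\|_1\le2$, then
$$\|F\|_1\ \ge\ \|\pi_mF\|_1+\|F-\pi_mF\|_1-\varepsilon_m. \tag{7}$$
Moreover
$$\pi_m(Q_{m+1})\subset Q_m. \tag{8}$$

*Proof.* **Step 1: the pointwise estimate.** Put $f=\pi_mF$, $h=F-f$. Then $|f+h|\ge\big||f|-|h|\big|=|f|+|h|-2\min(|f|,|h|)$. Since $|f|\le\kappa_m\|f\|_1$,
$$\min(|f|,|h|)\le\min(\kappa_m\|f\|_1,|h|)\le(1+\kappa_m\|f\|_1)\min(1,|h|).$$
Integrating, with $\rho(h)\le2\delta_m$,
$$\|F\|_1\ge\|f\|_1+\|h\|_1-4\delta_m(1+\kappa_m\|f\|_1). \tag{9}$$

**Step 2: an a priori bound for $\|f\|_1$.** The error term contains $\|f\|_1$, which must be bounded first. By (6), $4\delta_m\le4\delta_m\kappa_m\le\frac{\varepsilon_m}4\le\frac18$. So (9) gives $2\ge\|f\|_1-\frac18-\frac18\|f\|_1$, that is $\frac78\|f\|_1\le\frac{17}8$, and $\|f\|_1\le3$. Then the error in (9) is at most $4\delta_m(1+3\kappa_m)\le16\kappa_m\delta_m\le\varepsilon_m$, which proves (7).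

**Step 3: $\pi_m$ respects the cones.** Let $F=\sum_{I,j}a_{Ij}y_{Ij}\in Q_{m+1}$; then $\|F\|_1\le1$, so $\pi_mF$ is defined. Here $e_j=\sum_Ia_{Ij}y_I$, so $\pi_mF=\sum_I\big(\sum_j\lambda_ja_{Ij}\big)y_I$. As $0\le\lambda_j\le1$, the new coefficients are nonnegative and add up to at most $1$. $\square$

**Proposition 6.** $B_X$ and $C$ are $\tau$-compact.

*Proof.* Since $\tau$ is given by the metric $\rho$, sequential compactness suffices. Let $(F_k)$ be a sequence in $B_X$ (respectively in $C$).

**Step 1: moving into finite levels.** We choose $n_k\ge k$ and $F'_k\in E_{n_k}\cap B_X$ (respectively $F'_k\in Q_{n_k}$) with $\|F_k-F'_k\|_1<1/k$. In $C$ this is the definition of $C$ together with $Q_n\subset Q_{n+1}$. In $B_X$, take $G\in E_{n_k}$ with $\|F_k-G\|_1<\frac1{2k}$; if $\|G\|_1>1$, replace $G$ by $G/\|G\|_1$, which moves it by $\|G\|_1-1<\frac1{2k}$.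

**Step 2: pushing down.** Put $f_k^{(n_k)}=F'_k$ and $f_k^{(m)}=\pi_m\big(f_k^{(m+1)}\big)$ for $m=n_k-1,\dots,0$. This needs $\|f_k^{(m+1)}\|_1\le2$ at each stage. By (7), $\|f_k^{(m)}\|_1\le\|f_k^{(m+1)}\|_1+\varepsilon_m$, so as long as the construction has run, all norms are at most $1+\sum_i\varepsilon_i=2$. Hence it runs down to $m=0$, and
$$\|f_k^{(m+1)}-f_k^{(m)}\|_1\le\|f_k^{(m+1)}\|_1-\|f_k^{(m)}\|_1+\varepsilon_m,\qquad\rho\big(f_k^{(m+1)}-f_k^{(m)}\big)\le2\delta_m\qquad(m<n_k). \tag{10}$$
In the case of $C$, (8) gives $f_k^{(m)}\in Q_m$.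

**Step 3: limits on each level.** For fixed $m$ the vectors $f_k^{(m)}$ ($k\ge m$, so that $n_k\ge m$) lie in a bounded subset of the finite-dimensional space $E_m$. By a diagonal argument we pass to a subsequence, relabeled so that $n_k\ge k$ and $\|F_k-F_k'\|_1<1/k$ still hold, such that $f_k^{(m)}\to f^{(m)}\in E_m$ in norm as $k\to\infty$, for each $m$. In the case of $C$, $f^{(m)}\in Q_m$.

**Step 4: the limits converge.** This is where almost additivity pays. Letting $k\to\infty$ in (10),
$$\|f^{(m+1)}-f^{(m)}\|_1\le\|f^{(m+1)}\|_1-\|f^{(m)}\|_1+\varepsilon_m .$$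
The right side telescopes. As $\|f^{(m)}\|_1\le2$, summation gives $\sum_m\|f^{(m+1)}-f^{(m)}\|_1\le2+1<\infty$. So $f^{(m)}\to f$ in norm for some $f\in X$; in the case of $C$, $f\in C$ since $C$ is norm closed and contains each $Q_m$.

**Step 5: $F_k\to f$ in measure.** For each $m$ and $k\ge m$ the triangle inequality along $F_k,\ F_k'=f_k^{(n_k)},\ \dots,\ f_k^{(m)},\ f^{(m)},\ f$ and (10) give
$$\rho(F_k-f)\le\frac1k+\sum_{i\ge m}2\delta_i+\|f_k^{(m)}-f^{(m)}\|_1+\|f^{(m)}-f\|_1 .$$
The series converges because $\delta_i\le\varepsilon_i$. Letting $k\to\infty$ and then $m\to\infty$, we get $\rho(F_k-f)\to0$.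

**Step 6: the limit lies in the set.** In the case of $C$ this is Step 4. In the case of $B_X$, a subsequence of $(F_k)$ converges to $f$ a.e., and Fatou's lemma gives $\|f\|_1\le1$. $\square$

Proposition 6 is Theorem 1(1). Together with Proposition 3 it gives Theorem 1(2).

## 8. From $C$ to a unit ball: adding $C-C$

The set $C$ is not symmetric, and it has the extreme point $0$. Both defects are repaired by Minkowski sums.

**Lemma 7.** If $A,B$ are convex and $e=a+b\in\mathrm{Ext}(A+B)$ with $a\in A$, $b\in B$, then $a\in\mathrm{Ext}(A)$ and $b\in\mathrm{Ext}(B)$.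

*Proof.* If $b=\frac12(b_1+b_2)$ with $b_i\in B$, then $e=\frac12\big((a+b_1)+(a+b_2)\big)$ with both points in $A+B$, so $a+b_1=a+b_2$ and $b_1=b_2$. The argument for $a$ is the same. $\square$

So a sum has no extreme points as soon as one summand has none.

**Proof of Theorem 1(3).** **Step 1: $D=C-C$ has no extreme points.** By Lemma 7 applied to $C+(-C)$, an extreme point of $D$ has the form $a-b$ with $a,b\in\mathrm{Ext}(C)\subset\{0\}$, so it is $0$. But $1=1-0$ and $-1=0-1$ belong to $D$, and $0=\frac12(1)+\frac12(-1)$. Hence $\mathrm{Ext}(D)=\emptyset$.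

**Step 2: $B^\varepsilon$ is compact, symmetric and without extreme points.** Let $B^\varepsilon=B_X+\frac\varepsilon2D$. It is convex and symmetric. It is the image of the compact set $B_X\times C\times C$ under the $\tau$-continuous map $(x,c,c')\mapsto x+\frac\varepsilon2(c-c')$, so it is $\tau$-compact. By Lemma 7 an extreme point of $B^\varepsilon$ would yield one of $\frac\varepsilon2D$, that is, one of $D$. So $\mathrm{Ext}(B^\varepsilon)=\emptyset$.

**Step 3: $B^\varepsilon$ is a unit ball.** Since $0\in D$ and $C\subset B_X$,
$$B_X\subset B^\varepsilon\subset(1+\varepsilon)B_X .$$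
So the gauge $|x|_\varepsilon=\inf\{t>0:x\in tB^\varepsilon\}$ is a norm with $\frac1{1+\varepsilon}\|\cdot\|_1\le|\cdot|_\varepsilon\le\|\cdot\|_1$. Being $\tau$-compact, $B^\varepsilon$ is $\tau$-closed, hence norm closed because $\rho\le\|\cdot\|_1$. If $|x|_\varepsilon\le1$, then $x/t\in B^\varepsilon$ for all $t>1$, and $t\downarrow1$ gives $x\in B^\varepsilon$. So the closed unit ball of $|\cdot|_\varepsilon$ is exactly $B^\varepsilon$. The space $(X,|\cdot|_\varepsilon)$ is complete and separable because $|\cdot|_\varepsilon$ is equivalent to $\|\cdot\|_1$ on the closed separable subspace $X$. This completes the proof of Theorem 1. $\blacksquare$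

## 9. $L_p$ topologies, renormings, complemented subspaces, Schur property and RNP

Now we prove Theorem 2, part by part, recalling the terms as they come.

**Part (a): the topology of $L_p$, $0<p<1$.** A $p$-norm is a homogeneous positive definite function with $\|x+y\|^p\le\|x\|^p+\|y\|^p$. The standard example is $\|h\|_p=(\mathbb E|h|^p)^{1/p}$, whose balls $\{\|h\|_p<r\}$ give a Hausdorff t.v.s. topology with metric $\mathbb E|h-h'|^p$. The aim is to show that on $L_1$-bounded sets this topology agrees with $\tau$. For $t>0$, splitting at $|h|=t$ and using Hölder's inequality with exponents $\frac1p$ and $\frac1{1-p}$,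
$$\mathbb E|h|^p\le t^p+\mathbb E\big(|h|^p1_{\{|h|>t\}}\big)\le t^p+(\mathbb E|h|)^p\,P(|h|>t)^{1-p}.$$
If $h_k\to h$ in measure inside an $L_1$-bounded set, apply this to $h_k-h$: the last term tends to $0$, so $\limsup_k\mathbb E|h_k-h|^p\le t^p$ for every $t>0$, and $h_k\to h$ in $L_p$. Conversely $P(|h|>t)\le t^{-p}\,\mathbb E|h|^p$, so convergence in $L_p$ implies convergence in measure. Both topologies are metrizable, so they coincide on $L_1$-bounded sets. In particular $B_X$, $C$ and $B^\varepsilon$ are compact in $(X,\|\cdot\|_p)$, and this topology is $p$-normable. If the nonempty convex set $B_Z$ is compact for a Hausdorff locally convex topology, it has extreme points by Krein–Milman; so a topology as in the question is never locally convex.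

**Part (b): reduction to one bounded compact convex set.** (iii)$\Rightarrow$(ii) is trivial. For (ii)$\Rightarrow$(i) take the unit ball of the equivalent norm. For (i)$\Rightarrow$(iii) we repeat Section 8. Let $C_0$ be a set as in (i) and $\varepsilon>0$. By Lemma 7, $D_0=C_0-C_0$ has no extreme points. It is convex, symmetric, contains $0$, is $\sigma$-compact as a continuous image of $C_0\times C_0$, and is norm bounded. Multiplying by a small positive scalar, which preserves all this, we may assume $D_0\subset\varepsilon B_Y$. Put $B=B_Y+D_0$. It is convex, symmetric and $\sigma$-compact, has no extreme points by Lemma 7, and $B_Y\subset B\subset(1+\varepsilon)B_Y$. To see that $B$ is norm closed we compare topologies: the $\sigma$-compact set $B_Y$ is $\sigma$-bounded, that is, for each $\sigma$-neighborhood $U$ of $0$ there is $t>0$ with $tB_Y\subset U$. So the norm topology is finer than $\sigma$, and $B$, being $\sigma$-closed, is norm closed. As in Step 3 of Section 8, $B$ is the closed unit ball of its gauge $|\cdot|$, and $\frac1{1+\varepsilon}\|\cdot\|\le|\cdot|\le\|\cdot\|$.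

**Part (c): complemented embeddings.** A subspace is 1-complemented if it is the range of a projection of norm at most $1$; for instance, in $Y\oplus_\infty Z$, where $\|(y,z)\|=\max(\|y\|,\|z\|)$, the subspace $Y\oplus\{0\}$ is the range of $(y,z)\mapsto(y,0)$. Let $(Y,\sigma)$ be as in the statement, and let $Z=(X,|\cdot|_\varepsilon)$ from Theorem 1, with $\tau$. The space $Y\oplus_\infty Z$ is separable, and its ball $B_Y\times B_Z$ is compact for the Hausdorff t.v.s. topology $\sigma\times\tau$. If $(y,z)$ were an extreme point of it and $z=\frac12(z_1+z_2)$ with $z_i\in B_Z$, then $(y,z)=\frac12\big((y,z_1)+(y,z_2)\big)$ would force $z_1=z_2$; so $z\in\mathrm{Ext}(B_Z)=\emptyset$, which is impossible. And $Y\oplus\{0\}$ is an isometric, 1-complemented copy of $Y$. For a separable dual space take $\sigma$ to be the weak* topology.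

**Part (d), Schur property.** A space has the Schur property if weakly convergent sequences converge in norm. The space $L_1[0,1]$ fails it, since the Rademacher functions tend weakly to $0$ and have norm $1$. To prove it for $X$, let $f_k\to0$ weakly in $X$. Then $(f_k)$ is bounded and converges weakly in $L_1$, so it is uniformly integrable by the Dunford–Pettis theorem. By Theorem 1(1), applied to a multiple of $B_X$, every subsequence has a further subsequence converging in measure to an element of $X$. By Vitali's theorem this convergence holds in $L_1$-norm, and the limit must be the weak limit $0$. Since every subsequence has a further subsequence with norms tending to $0$, $\|f_k\|_1\to0$.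

**Part (d), failure of RNP.** A Banach space $Y$ has the RNP if every countably additive $Y$-valued measure of bounded variation, absolutely continuous with respect to a finite measure $\mu$, has a Bochner $\mu$-integrable density. For instance, $L_1[0,1]$ fails it: if $A\mapsto1_A$ had a density $\varphi$ with respect to Lebesgue measure, then by Lebesgue's differentiation theorem $\varphi(t)=\lim_{h\to0^+}\frac1h1_{[t,t+h]}$ in norm for almost every $t$, but $\big\|\frac1h1_{[t,t+h]}-\frac2h1_{[t,t+h/2]}\big\|_1=1$ for all small $h$.

The theorem we use is in Phelps, *J. Funct. Anal.* 16 (1974): in a space with the RNP, every nonempty closed bounded convex subset is the closed convex hull of its strongly exposed points. A point $x\in K$ is strongly exposed if there is a continuous functional $\varphi$ with $\varphi(x)=\sup_K\varphi$ such that $x_k\in K$ and $\varphi(x_k)\to\varphi(x)$ imply $\|x_k-x\|\to0$. Such a point is extreme: if $x=\frac12(u+v)$ with $u,v\in K$, then $\varphi(u)=\varphi(v)=\varphi(x)$, and the constant sequences $u$ and $v$ must converge to $x$, so $u=v=x$.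 Therefore the unit ball of a space with the RNP has extreme points, and every space as in the question fails the RNP. $\blacksquare$
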